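# Anti-Sidorenko orientations of a path: a limiting fraction strictly below one half

## 1. The limiting fraction and the polynomial that decides it

**Main theorem.** Let $P_k$ be the path with vertices $0,1,\dots,n$, where $n=k-1$, and let $a=4/\pi^2\approx 0.40528$. Encode an orientation of $P_k$ by $s\in\{\pm1\}^n$, where $s_i=+1$ if the $i$-th edge is directed $(i-1)\to i$ and $s_i=-1$ otherwise. For $j\ge 1$ and $2j\le i\le n$ put
$$\sigma_{i,j}=\prod_{l=i-2j+1}^{i}s_l,\qquad Q_j=\sum_{i=2j}^n\sigma_{i,j},\qquad g_s(x)=\sum_{1\le j\le n/2}(-1)^{j-1}Q_j\,x^{j-1}.$$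
Let $\xi_0,\xi_1,\dots$ be independent $N(0,1)$ variables, let $G(x)=\sum_{j\ge0}\xi_jx^j$ and $H(x)=\sum_{j\ge 1}\xi_jx^j$ on $[0,a]$, and let
$$p^*=\Pr\bigl(G(x)\ge 0\text{ for all }x\in[0,a]\bigr).$$

**Theorem A (every orientation).** If $s$ is tournament anti-Sidorenko, then $g_s\ge0$ on $[0,a]$.

**Theorem B.** The fraction of the $2^{k-1}$ orientations of $P_k$ that are tournament anti-Sidorenko satisfies
$$\limsup_{k\to\infty}(\text{fraction})\le p^*\le\tfrac12-\tfrac1{2\pi}\arcsin\tfrac4{\pi^2}<0.4336 .$$

**Theorem C.** There are absolute constants $c>0$ and $k_0$ such that for every $k\ge k_0$, for all but at most $e^{-ck}2^{k-1}$ orientations $s$ of $P_k$,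
$$s\text{ is tournament anti-Sidorenko}\iff g_s\ge0\text{ on }[0,4/\pi^2].$$
Moreover, for every nonexceptional $s$ with $g_s\ge0$ on $[0,a]$, equality $t_D(W)=2^{-e(D)}$ holds only for regular $W$, that is, when $\int W(x,y)\,dy=\frac12$ for a.e. $x$. Consequently the fraction of anti-Sidorenko orientations converges to $p^*$, and
$$0.4315<\tfrac12-\tfrac1{2\pi}\operatorname{artanh}\tfrac4{\pi^2}\le p^*\le\tfrac12-\tfrac1{2\pi}\arcsin\tfrac4{\pi^2}<0.4336 .$$

Now let us unpack the words.

**Definition (density in a tournament).** A tournament $T$ is a complete graph with a direction on each edge. For a directed graph $D$ with $v(D)$ vertices and $e(D)$ arcs, $t_D(T)$ is the probability that a uniformly random map $V(D)\to V(T)$ sends every arc of $D$ to an arc of $T$.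

**Definition (tournamenton).** A tournamenton is a measurable $W:[0,1]^2\to[0,1]$ with $W(x,y)+W(y,x)=1$ for all $x,y$. Its homomorphism density is
$$t_D(W)=\int_{[0,1]^{V(D)}}\prod_{(u,v)\in E(D)}W(x_u,x_v)\,dx .$$

A finite tournament $T$ gives a step tournamenton $W_T$: cut $[0,1]$ into $v(T)$ equal parts, put $0$ or $1$ on the off-diagonal blocks according to the arcs, and $\frac12$ on the diagonal blocks. Then $t_D(W_T)$ is an average over maps $V(D)\to V(T)$, and the term of a map is the indicator of being a homomorphism unless two adjacent vertices of $D$ have the same image. That happens with probability at most $e(D)/v(T)$, so $t_D(W_T)=t_D(T)+O(1/v(T))$. The advantage of tournamentons is that the density of a single arc is exactly $\frac12$: average $W(x,y)$ with $W(y,x)$.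

Three tournamentons are worth keeping in mind. The constant $W=\frac12$ is the limit of a random tournament. The transitive one has $W(x,y)=1$ for $x<y$, $0$ for $x>y$ and $\frac12$ for $x=y$. The circular one has $W(x,y)=1$ if $\sin 2\pi(x-y)>0$, $0$ if it is negative, $\frac12$ if it is zero; in it every point beats exactly half of the circle, so it is regular in the sense of Theorem C although it is far from constant.

**Definition (tournament Sidorenko and anti-Sidorenko).** $D$ is tournament anti-Sidorenko if $t_D(W)\le2^{-e(D)}$ for all tournamentons $W$, and tournament Sidorenko if $t_D(W)\ge2^{-e(D)}$ for all $W$.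

So $D$ is anti-Sidorenko when no tournament contains it more often than a random one does. The problem is taken from "PCMI Open Problems II" (https://github.com/zorkkoi/website). Among the known results recorded there: every directed path is anti-Sidorenko, every alternating path is Sidorenko, and, by a theorem of He, Mani, Nie and Tung, for large $k$ the fraction of orientations of $P_k$ that are Sidorenko is at most $0.99998^k$. The conjecture posed there says that a fraction $\frac12-o_k(1)$ of the orientations of $P_k$ is anti-Sidorenko. Theorem B says that this is false, and Theorem C gives the true limit $p^*$.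

The theorem also says why. Up to an exponentially small set of orientations, the infinitely many inequalities "$t_D(W)\le2^{-e(D)}$ for all $W$" amount to the nonnegativity of one explicit polynomial on one interval. The series $G$ is the scaling limit of that polynomial for random $s$. Both series converge a.s. uniformly on $[0,a]$, because $\sum_jE|\xi_j|a^j<\infty$.

## 2. Antisymmetric kernels and the run expansion

Put $A=2W-1$. Then $A(x,y)=-A(y,x)$ and $|A|\le1$; conversely every measurable antisymmetric $A$ with $|A|\le 1$ gives a tournamenton $\frac12(1+A)$. Write $(Af)(x)=\int A(x,y)f(y)\,dy$ on $L^2[0,1]$; this is a Hilbert–Schmidt operator, hence compact, with $A^T=-A$. For $s_i=+1$ the $i$-th factor of $t_D(W)$ is $W(x_{i-1},x_i)=\frac12(1+A(x_{i-1},x_i))$; for $s_i=-1$ it is $W(x_i,x_{i-1})=\frac12(1-A(x_{i-1},x_i))$. Hence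
$$u_n(s,W):=2^nt_D(W)=\int\prod_{i=1}^n\bigl(1+s_iA(x_{i-1},x_i)\bigr)\,dx, \tag{1}$$
and $s$ is anti-Sidorenko if and only if $u_n(s,W)\le1$ for all $W$.

**Moments.** Write $m_j=\|A^j1\|^2$ for $j\ge0$, so $m_0=1$. Since $A^T=-A$, $\langle1,A^r1\rangle=(-1)^r\langle A^r1,1\rangle$, which forces $\langle 1,A^r1\rangle=0$ for odd $r$. For even exponents, $\langle1,A^{2j}1\rangle=\langle(A^T)^j1,A^j1\rangle=(-1)^jm_j$. Note $(A1)(x)=2\int W(x,y)\,dy-1$, so $m_1=0$ exactly when $W$ is regular.

**Run expansion.** Multiply out (1): we get a sum over subsets $S\subseteq\{1,\dots,n\}$ of edges. Split $S$ into maximal runs of consecutive edges. Two runs are separated by a missing edge, so they use disjoint sets of vertices, and the integral factors over the runs. A run of length $r$ contributes the product of its signs times $\int A(x_0,x_1)\cdots A(x_{r-1},x_r)\,dx=\langle1,A^r1\rangle$. Hence only sets with all runs even matter, and a run of length $2j$ ending at edge $i$ contributes $(-1)^jm_j\sigma_{i,j}$. The sets with exactly one run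 contribute in total
$$L:=\sum_{1\le j\le n/2}(-1)^jm_jQ_j. \tag{2}$$

**Recursion.** Let $u_i$ be the quantity (1) for the first $i$ edges, and put $u_0=u_{-1}=1$. Sort the sets $S$ by the run that ends at edge $i$. If edge $i$ is absent we get $u_{i-1}$. If the run has length $2j$, then edge $i-2j$ (if there is one) is absent and edges $1,\dots,i-2j-1$ are free. So
$$u_i=u_{i-1}+\sum_{1\le j\le i/2}(-1)^jm_j\sigma_{i,j}\,u_{i-2j-1}. \tag{3}$$
Since $0\le1+s_iA\le2$, we also have
$$0\le u_i\le2u_{i-1}\qquad(i\ge1). \tag{4}$$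

## 3. Paths with at most seven vertices

For $n=1$, $u_1=1$ always. For $n=2$, $u_2=1-m_1s_1s_2$: the directed path is anti-Sidorenko and the alternating one is not, because $m_1>0$ is possible. For the transitive tournamenton, for instance, $A(x,y)=\operatorname{sgn}(y-x)$, so $A1=1-2x$ and $m_1=\frac13$.

For $n=3$, $u_3=1-m_1(s_1s_2+s_2s_3)$, so $s$ is anti-Sidorenko if and only if $Q_1\ge0$. This holds for $6$ of the $8$ orientations; for four of these, $Q_1=0$ and $u_3=1$ identically.

For $n=4$, two runs of length $2$ would still need five edges, so $u_4=1-m_1Q_1+m_2Q_2$ exactly. With $p_i=s_is_{i+1}$ we have $Q_1=p_1+p_2+p_3$, an odd number, and $Q_2=p_1p_3=\pm1$. Since $m_2=\|A(A1)\|^2\le m_1$, we get $u_4\le1$ if $Q_1\ge1$. If $Q_1\le-1$, then $g_s(0)=Q_1<0$, and Theorem A will say that $s$ is not anti-Sidorenko. So exactly half of the orientations survive.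

So far the test "$Q_1\ge0$" decides. At $n=5$ it does not. Take $s=(+,+,-,-,+)$, for which $(p_1,p_2,p_3,p_4)=(1,-1,1,-1)$. Then $Q_1=0$ and $Q_2=p_1p_3+p_2p_4=2$, and there is one set with two runs, $\{1,2\}\cup\{4,5\}$, contributing $m_1^2p_1p_4=-m_1^2$. Thus $u_5=1+2m_2-m_1^2$. For the transitive tournamenton,
$$(A^21)(x)=\int_x^1(1-2y)\,dy-\int_0^x(1-2y)\,dy=-2x(1-x),\qquad m_2=4\int_0^1x^2(1-x)^2\,dx=\tfrac2{15},$$
so $u_5=1+\frac4{15}-\frac19=\frac{52}{45}>1$. This orientation is not anti-Sidorenko although $Q_1\ge0$.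

At $n=6$ the test fails even with $Q_1>0$. Take $s=(+,+,-,-,+,+)$, with $(p_i)=(1,-1,1,-1,1)$. Then $Q_1=1$, $Q_2=p_1p_3+p_2p_4+p_3p_5=3$, $Q_3=p_1p_3p_5=1$, and $g_s(x)=1-3x+x^2$. Its smaller root is $(3-\sqrt5)/2\approx0.382<a$, so $g_s(a)<0$, and Theorem A will exclude this orientation. Here the exact size of $a$ matters.

## 4. Perturbing the constant tournamenton, and what it misses

The natural first attempt is to look near the constant tournamenton. Fix an antisymmetric $A$ and replace it by $\delta A$. Then $m_j$ is multiplied by $\delta^{2j}$, and the expansion reads $u_n=1-\delta^2m_1Q_1+O(\delta^4)$. So $Q_1\ge0$ is necessary. Now $Q_1=\sum_{i=2}^{n}s_{i-1}s_i$ is a sum of $n-1$ independent uniform signs, so $\Pr(Q_1\ge0)\to\frac12$. If this were the only obstruction for most orientations, the answer would be $\frac12$.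

The attempt stops at the words "higher order". The quantity that must be small for $u_n$ to be near $1$ is $m_1$, which measures how far $W$ is from regular. It can be small while $A$ itself is large, and then $m_2,m_3,\dots$ are of the same order as $m_1$. The first-order term is therefore the whole of $L$ in (2). The moments $m_j$ are not arbitrary, however: they are moments of a measure, and the interval carrying that measure is governed by the norm of $A$. This gives the interval $[0,a]$.

**Lemma 1.** $\|A\|_{L^2\to L^2}\le2/\pi$. Hence there is a probability measure $\nu$ on $[0,a]$ with $m_j=\int x^j\,d\nu$ for all $j\ge0$. In particular $m_j\le a^{j-1}m_1$ for $j\ge1$, and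
$$L=-\int x\,g_s(x)\,d\nu(x). \tag{5}$$

*Proof.* **Step 1: reduce the norm to a double integral of $|\sin|$.** On complex $L^2$ the operator $iA$ is self-adjoint, so $\|A\|=\sup_{\|f\|=1}|\langle f,Af\rangle|$. Write $f=\rho e^{i\theta}$ with $\rho\ge0$. Then $\langle f,Af\rangle=\iint A(x,y)\rho(x)\rho(y)e^{i(\theta(y)-\theta(x))}\,dx\,dy$. The cosine part is symmetric in $(x,y)$ and is killed by the antisymmetric $A$. So
$$|\langle f,Af\rangle|=\Bigl|\iint A(x,y)\rho(x)\rho(y)\sin(\theta(y)-\theta(x))\Bigr|\le\iint\rho(x)\rho(y)\,|\sin(\theta(x)-\theta(y))| .$$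

**Step 2: bound the double integral by positivity.** We have the absolutely convergent Fourier series
$$|\sin t|=\frac2\pi-\frac4\pi\sum_{q\ge1}\frac{\cos2qt}{4q^2-1},$$
and $\iint\rho(x)\rho(y)\cos2q(\theta(x)-\theta(y))=\bigl|\int\rho e^{2iq\theta}\bigr|^2\ge0$. Every term with $q\ge1$ enters with a minus sign, so the double integral is at most $\frac2\pi\bigl(\int\rho\bigr)^2\le\frac2\pi\|f\|^2$.

**Step 3: produce the measure.** The operator $K=A^TA=-A^2$ is compact, self-adjoint, and $0\le K\le(2/\pi)^2=a$. Let $(e_r)$ be an orthonormal basis of eigenvectors, $Ke_r=\lambda_re_r$ with $\lambda_r\in[0,a]$, and put $\nu=\sum_r\langle1,e_r\rangle^2\delta_{\lambda_r}$. Its mass is $\|1\|^2=1$, and $\int x^j\,d\nu=\langle1,K^j1\rangle=(-1)^j\langle1,A^{2j}1\rangle=m_j$. The bound $m_j\le a^{j-1}m_1$ follows from $x^j\le a^{j-1}x$ on $[0,a]$. Finally, by (2), $L=\int\sum_j(-1)^jQ_jx^j\,d\nu=-\int x\,g_s(x)\,d\nu$. $\square$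

So $g_s\ge0$ on $[0,a]$ implies $L\le0$ for every $W$. Two things remain to be seen: that every point $x\in[0,a)$ can be tested by a tournamenton (this gives Theorem A), and that for typical $s$ the sets with several runs do no harm (this gives Theorem C).

## 5. Near-regular tournamentons: proof of Theorem A

We want an $A$ with $A1$ small and such that $1$ reaches, after one application of $A$, a two-dimensional space on which $A$ is a chosen multiple of an isometry. The circular tournamenton does this with the extreme multiple $2/\pi$.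

**Step 1: the kernel.** Let $A_0(x,y)=\operatorname{sgn}\sin2\pi(x-y)$, $f(x)=\cos2\pi x$, $\theta\in[0,1)$, $0<2\eta\le1-\theta$, and
$$A(x,y)=\theta A_0(x,y)+\eta\,(f(x)-f(y)).$$
It is antisymmetric and $|A|\le\theta+2\eta\le1$, so $W=\frac12(1+A)$ is a tournamenton.

**Step 2: the action of $A_0$.** This step computes the powers of $A_0$ on $f$. With $z=x-y$,
$$A_0e^{2\pi ix}=e^{2\pi ix}\int_0^1\operatorname{sgn}(\sin2\pi z)\,e^{-2\pi iz}\,dz=e^{2\pi ix}\Bigl(-i\int_0^1|\sin2\pi z|\,dz\Bigr)=-\tfrac{2i}\pi e^{2\pi ix},$$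
since the cosine part integrates to $0$. Conjugating, $A_0e^{-2\pi ix}=+\frac{2i}\pi e^{-2\pi ix}$. Therefore $A_0\cos2\pi x=\frac2\pi\sin2\pi x$ and $A_0\sin2\pi x=-\frac2\pi\cos2\pi x$. So $A_0$ acts on the span of these two functions as $\frac2\pi$ times an isometry, and $\|A_0^{j-1}f\|^2=a^{j-1}\|f\|^2=\frac12a^{j-1}$.

**Step 3: the moments of $A$.** We compute $m_j$ to leading order in $\eta$, with $n$ and $\theta$ fixed. Since $A_01=0$ and $\int f=0$, we have $A1=\eta f$. The operator with kernel $f(x)-f(y)$ has norm at most $2$, so expanding the power, $A^{j-1}=\theta^{j-1}A_0^{j-1}+O(\eta)$ in operator norm for $1\le j\le n/2$. Hence in $L^2$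
$$A^j1=\eta\,\theta^{j-1}A_0^{j-1}f+O(\eta^2),\qquad m_j=\tfrac12\eta^2(\theta^2a)^{j-1}+O(\eta^3)\qquad(1\le j\le n/2).$$

**Step 4: conclusion.** A set with at least two runs contributes a product of at least two factors $m_j=O(\eta^2)$, so all such sets together give $O(\eta^4)$. By (2),
$$u_n=1+\sum_j(-1)^jm_jQ_j+O(\eta^4)=1-\tfrac12\eta^2g_s(\theta^2a)+O(\eta^3).$$
If $s$ is anti-Sidorenko, then $u_n\le1$ for all small $\eta$, so $g_s(\theta^2a)\ge0$. This holds for all $\theta\in[0,1)$; by continuity $g_s\ge0$ on $[0,a]$. $\square$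

As a check: for the directed path $Q_j=n-2j+1$, and $g_s$ is an alternating sum with decreasing terms on $[0,a]$, hence nonnegative. For an alternating path with $n\ge2$, $\sigma_{i,j}=(-1)^j$, so $g_s(x)=-\sum_j(n-2j+1)x^{j-1}<0$ on $[0,a]$. Both agree with the known results.

## 6. The Gaussian power series: proof of Theorem B

From now on $s$ is uniform in $\{\pm1\}^n$, and $Q_j=0$ if $2j>n$.

**Step 1: the coefficients become independent Gaussians.** Put $Z_j=(-1)^{j-1}Q_j/\sqrt n$. Each $\sigma_{i,j}$ is the character $\prod_{h\in I}s_h$ of the interval $I=(i-2j,i]$. Different pairs $(i,j)$ give different nonempty sets, so these variables have mean $0$, variance $1$ and are pairwise uncorrelated. Hence $EZ_j^2\le1$.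

Fix $m$ and $t\in\mathbb R^m$. Up to $O_{m,t}(1)$ boundary terms, $\sum_{j\le m}t_j(-1)^{j-1}Q_j$ equals $\sum_{i=2m}^nX_i$ with $X_i=\sum_{j\le m}t_j(-1)^{j-1}\sigma_{i,j}$. The $X_i$ are bounded, have mean zero, form a stationary sequence, and $X_i$ depends only on $s_{i-2m+1},\dots,s_i$, so the sequence is $2m$-dependent. Its variance is $\operatorname{Var}X_i=\sum_jt_j^2$, and $\operatorname{Cov}(X_i,X_{i'})=0$ for $i\ne i'$. The central limit theorem for $m$-dependent variables (Hoeffding–Robbins 1948) gives a normal limit for $n^{-1/2}\sum X_i$ with variance $\operatorname{Var}X_{i}$ plus twice the sum of the covariances at positive lags, which here is $\sum_jt_j^2$. By the Cramér–Wold device, $(Z_1,\dots,Z_m)\to(\xi_0,\dots,\xi_{m-1})$ in distribution.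

**Step 2: pass to the minimum of the whole polynomial.** By Step 1 and continuity, $\min_{[0,a]}\sum_{j\le m}Z_jx^{j-1}\to\min_{[0,a]}\sum_{j<m}\xi_jx^j$ in distribution as $n\to\infty$, for each $m$. Taking a minimum is $1$-Lipschitz in the sup norm, and uniformly in $n$
$$E\sup_{[0,a]}\Bigl|\sum_{j>m}Z_jx^{j-1}\Bigr|\le\sum_{j>m}a^{j-1}=\frac{a^m}{1-a},$$
and likewise for the tail of $G$. The standard approximation theorem (Billingsley, *Convergence of Probability Measures*, 2nd ed., Thm 3.2) says that under such a uniform bound the limits $n\to\infty$ and $m\to\infty$ may be exchanged. So $\min_{[0,a]}g_s/\sqrt n\to\min_{[0,a]}G$ in distribution.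

**Step 3: no atom at zero.** We need this to evaluate the limit at the value $0$. We have $\min G=\xi_0+\min H$ with $\xi_0$ independent of $H$, so the law of $\min G$ has no atoms. Therefore
$$\Pr(g_s\ge0\text{ on }[0,a])\longrightarrow\Pr(\min G\ge0)=p^*. \tag{6}$$
With Theorem A, $\limsup_k(\text{fraction})\le p^*$.

**Step 4: upper bound for $p^*$ from the two end points.** Since $\operatorname{Cov}(G(x),G(y))=\sum_jx^jy^j=1/(1-xy)$, the correlation of $G(x)$ and $G(y)$ is
$$\rho(x,y)=\frac{\sqrt{1-x^2}\sqrt{1-y^2}}{1-xy},\qquad\rho(0,a)=\sqrt{1-a^2}.$$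
Recall Sheppard's formula: centred jointly normal variables with correlation $\rho$ are both nonnegative with probability $\frac14+\frac1{2\pi}\arcsin\rho$, and have opposite signs with probability $\frac1\pi\arccos\rho$. Since $\arcsin\sqrt{1-a^2}=\frac\pi2-\arcsin a$,
$$p^*\le\Pr(G(0)\ge0,\ G(a)\ge0)=\tfrac14+\tfrac1{2\pi}\arcsin\sqrt{1-a^2}=\tfrac12-\tfrac1{2\pi}\arcsin a .$$
For the number: using $a>0.40528$ and four terms of the arcsine series,
$$\arcsin a>a+\tfrac{a^3}6+\tfrac{3a^5}{40}+\tfrac{15a^7}{336}>0.40528+0.01109+0.00082+0.00008=0.41727>2\pi\cdot0.0664 ,$$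
so $p^*<0.4336$. Theorem B is proved, and the conjecture is false. $\square$

**Step 5: lower bound for $p^*$, needed for Theorem C.** The idea is to count sign changes along a fine grid, in a coordinate in which the correlation depends only on the distance. With $x=\tanh\alpha$ and $y=\tanh\beta$,
$$\rho(x,y)=\frac1{\cosh\alpha\cosh\beta-\sinh\alpha\sinh\beta}=\operatorname{sech}(\alpha-\beta).$$
Let $\tau=\operatorname{artanh}a$ and $x_i=\tanh(i\tau/M)$ for $0\le i\le M$. Since $\frac{d}{dt}\arccos\operatorname{sech}t=\operatorname{sech}t\le1$ for $t>0$, Sheppard's formula gives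
$$\Pr\bigl(G(x_i),G(x_{i+1})\text{ have opposite signs}\bigr)=\tfrac1\pi\arccos\operatorname{sech}(\tau/M)\le\frac\tau{\pi M}.$$
By a union bound all $M+1$ values have the same sign with probability at least $1-\tau/\pi$, and by the symmetry $G\mapsto-G$ they are all nonnegative with probability at least $\frac12-\frac\tau{2\pi}$. Let $M$ run through powers of $2$: the grids are nested with dense union, so by continuity the events decrease to $\{G\ge0\text{ on }[0,a]\}$. Hence $p^*\ge\frac12-\frac1{2\pi}\operatorname{artanh}a$. Using $a<0.40529$,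
$$\operatorname{artanh}a\le a+\tfrac{a^3}3+\tfrac{a^5}5+\tfrac{a^7}7+\tfrac{a^9}{9(1-a^2)}<0.40529+0.02220+0.00219+0.00026+0.00004=0.42998<2\pi\cdot0.0685,$$
so $p^*>0.4315$. $\square$

**Remark.** Conditioning on $H$ gives $p^*=E\,\Phi(\min_{[0,a]}H)$, where $\Phi$ is the standard normal distribution function. Since $\min H\le H(0)=0$, and $\min H<0$ whenever $\xi_1<0$, this shows $p^*<\frac12$ without any computation. The value $\frac12$ is what the single condition $g_s(0)=Q_1\ge0$ would give.

## 7. Almost regular $W$: the logarithm of $u_n$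

For the rest of the proof write $\varepsilon:=m_1=\|A1\|^2$; by Lemma 1, $\varepsilon\le a$. If $\varepsilon=0$ then all $m_j$ with $j\ge1$ vanish and $u_n=1$. All constants $C_1,C_2,\hat C,c_1,c_2$ below, and those implied by $O(\cdot)$, are absolute.

Suppose $g_s\ge0$ on $[0,a]$. We know $L\le0$, but $L$ may be zero or very close to it, while the number of sets $S$ with two runs is of order $n^2$ even for runs of bounded length. Bounding those terms one by one is hopeless. Instead we take the logarithm. Since $u_n=\prod u_i/u_{i-1}$, and each ratio is $1+x_i$ with $x_i$ close to the local part $\ell_i$ of $L$, the inequality $\log(1+x)\le x-\frac{x^2}2+\frac{x^3}3$ produces $-\frac12\sum\ell_i^2$. This sum has a diagonal part of size at least $\frac12(n-1)\varepsilon^2$ whatever the signs are. The other second-order terms are correlation sums of the signs, and for typical $s$ they are much smaller than $n\varepsilon^2$.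

**Condition (T).** For $j,j'\ge1$ and $l\ge0$ let $R_{j,j',l}=\sum_i\sigma_{i,j}\sigma_{i-l,j'}$ over those $i\le n$ with $i\ge2j$ and $i-l\ge2j'$. Put
$$T=\sum_{j<j'}a^{j+j'-2}|R_{j,j',0}|+\sum_{j,j'\ge1}\ \sum_{l=1}^{2j}a^{j+j'-2}|R_{j,j',l}| .$$
Condition (T) says $T\le n/8$.

**Step 1: (T) fails with probability at most $e^{-c_1n}$ for large $n$.** Each summand of one of these $R$ is the character of the symmetric difference of $(i-2j,i]$ and $(i-l-2j',i-l]$. This set is nonempty: for $l\ge1$ it contains $i$, and for $l=0$ the two lengths differ. As $i$ varies the set is translated, so the characters are distinct and $ER^2\le n$. Thus $E|R|\le\sqrt n$ and $ET\le C_2\sqrt n$ with $C_2=\sum_{j,j'}a^{j+j'-2}(1+2j)<\infty$.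

Now change one sign $s_h$. It affects only those $i$ for which $h$ lies in one of the two intervals, at most $2j+2j'$ values, and each summand changes by at most $2$. So $R_{j,j',l}$ changes by at most $4(j+j')$, and $T$ by at most $\hat C=\sum_{j,j'}a^{j+j'-2}(1+2j)\,4(j+j')<\infty$. McDiarmid's inequality states that then $\Pr(T-ET\ge t)\le\exp(-2t^2/(n\hat C^2))$. For large $n$ we have $n/8-C_2\sqrt n\ge n/16$, and $t=n/16$ gives the claim.

**Lemma 2.** There is an absolute $\varepsilon_0>0$ such that if $n\ge4$, (T) holds and $0<\varepsilon\le\varepsilon_0$, then $\log u_n<L$.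

*Proof.* Assume $\varepsilon\le\frac1{24}$. Put $c_{i,j}=(-1)^jm_j\sigma_{i,j}$, so $|c_{i,j}|\le a^{j-1}\varepsilon$ by Lemma 1, and $\ell_i=\sum_{j\le i/2}c_{i,j}$. Then $\ell_0=\ell_1=0$ and $\sum_{i\le n}\ell_i=L$. Put $x_i=u_i/u_{i-1}-1$ for $i\ge0$, so $x_0=x_1=0$.

**Step 2: the ratios stay near $1$.** We claim $u_i>0$ and $|x_i|\le4\varepsilon\le\frac16$ for all $i$. Dividing (3) by $u_{i-1}$ and writing $u_{i-1}/u_{i-2j-1}$ as a product of ratios,
$$x_i=\sum_{j\le i/2}c_{i,j}\prod_{l=1}^{2j}(1+x_{i-l})^{-1}. \tag{7}$$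
Argue by induction on $i$; the cases $i=0,1$ are clear. By the induction hypothesis each factor is at most $\frac65$, and $(\frac65)^{2j}=1.44^j$. So
$$|x_i|\le\varepsilon\sum_{j\ge1}a^{j-1}1.44^j=\frac{1.44\,\varepsilon}{1-1.44a}<4\varepsilon .$$
Here $1.44a<0.584$; the norm bound of Lemma 1 is what makes this series converge. Then $u_i=(1+x_i)u_{i-1}>0$.

**Step 3: expand $x_i$ to second order.** Let $\varphi(t)=\prod_{l=1}^{2j}(1+tx_{i-l})^{-1}$ on $[0,1]$, and put $y_l=x_{i-l}/(1+tx_{i-l})$, so $|y_l|\le\frac65\cdot4\varepsilon=4.8\varepsilon$. Then $\varphi'=-\varphi\sum y_l$ and $\varphi''=\varphi\bigl[(\sum y_l)^2+\sum y_l^2\bigr]$, so $|\varphi''|\le1.44^j\cdot2(2j)^2(4.8\varepsilon)^2$. By Taylor's formula the product in (7) is $1-\sum_{l\le2j}x_{i-l}+O(j^21.44^j\varepsilon^2)$. Multiply by $c_{i,j}$ and sum; since $1.44a<1$,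
$$x_i=\ell_i-\sum_jc_{i,j}\sum_{l=1}^{2j}x_{i-l}+O(\varepsilon^3),\qquad\text{hence also}\qquad x_i=\ell_i+O(\varepsilon^2),$$
the second because $|x_{i-l}|\le4\varepsilon$. Put the second relation into the first:
$$x_i=\ell_i-\sum_jc_{i,j}\sum_{l=1}^{2j}\ell_{i-l}+O(\varepsilon^3),\qquad x_i^2=\ell_i^2+O(\varepsilon^3),$$
using for the square that $x_i$ and $\ell_i$ are both $O(\varepsilon)$.

**Step 4: sum the logarithms.** For $x>-1$ we have $\log(1+x)\le x-\frac{x^2}2+\frac{x^3}3$: the difference of the left and right sides has derivative $-x^3/(1+x)$, so its maximum is its value $0$ at $x=0$. Since $u_0=1$,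
$$\log u_n=\sum_{i=1}^n\log(1+x_i)\le L-\sum_i\sum_jc_{i,j}\sum_{l=1}^{2j}\ell_{i-l}-\tfrac12\sum_i\ell_i^2+C_1n\varepsilon^3. \tag{8}$$
Insert the definition of $\ell_{i-l}$: the triple sum is $\sum_{j,j'}\sum_{l=1}^{2j}(-1)^{j+j'}m_jm_{j'}R_{j,j',l}$. Moreover
$$\tfrac12\sum_i\ell_i^2=\tfrac12\sum_i\sum_{j\le i/2}m_j^2+\sum_{j<j'}(-1)^{j+j'}m_jm_{j'}R_{j,j',0},$$
and the first part is at least $\frac12(n-1)\varepsilon^2$: keep only $j=1$. Since $m_jm_{j'}\le a^{j+j'-2}\varepsilon^2$, all the terms with $R$ together are at most $\varepsilon^2T$ in absolute value. So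
$$\log u_n\le L-\tfrac12(n-1)\varepsilon^2+\varepsilon^2T+C_1n\varepsilon^3 .$$
Take $\varepsilon_0=\min(\frac1{24},\frac1{8C_1})$. With $T\le n/8$ and $C_1\varepsilon\le\frac18$ the right side is at most $L-\varepsilon^2(\frac n4-\frac12)<L$. $\square$

So if $n\ge4$, (T) holds and $g_s\ge0$ on $[0,a]$, then by (5) $\log u_n<L\le0$, that is, $u_n<1$ for all $W$ with $0<\varepsilon\le\varepsilon_0$.

## 8. Irregular $W$: decay of $E\sqrt{u_B}$ and block frequencies

Now let $m_1\ge\varepsilon_0$. The expansion is useless, and we aim for much more than $u_n\le1$, namely exponential decay. Two obstacles appear. First, averaging $u_B$ itself over random signs gives nothing: in (1) each factor has mean $1$, so $Eu_B=1$ for every $W$. A concave function of $u_B$ does see the fluctuations, and we use the square root. Second, a bound that holds for most $s$ for each fixed $W$ is not enough, because the bad set of $s$ must not depend on $W$. This we settle by cutting the path into blocks of constant length $B$. There are only $2^B$ sign patterns,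 and for typical $s$ all of them appear with about the right frequency, a statement that does not mention $W$.

**Lemma 3.** If $m_1\ge\varepsilon_0$ and $s\in\{\pm1\}^B$ is uniform, then $E\sqrt{u_B(s,W)}\le(1-\varepsilon_0^2/512)^{\lfloor B/3\rfloor}$.

*Proof.* **Step 1: write $u_i$ as a multiplicative random walk.** Let $\mathcal F_i$ be generated by $s_1,\dots,s_i$, and let $w_i(y)$ be the integral defining $u_i$ with the last variable $x_i=y$ kept fixed. Then $w_0=1$, $u_i=\langle1,w_i\rangle$, and by antisymmetry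
$$w_i(y)=\int w_{i-1}(x)\bigl(1+s_iA(x,y)\bigr)\,dx=u_{i-1}-s_i(Aw_{i-1})(y).$$
Hence $u_i=u_{i-1}+s_iY_i$ with $Y_i=-\langle1,Aw_{i-1}\rangle$, which is $\mathcal F_{i-1}$-measurable. As $u_i\ge0$ for both values of $s_i$, we have $|Y_i|\le u_{i-1}$.

**Step 2: the step sizes cannot all be small.** For $i\ge3$ insert the formula for $w_{i-1}$ and then for $w_{i-2}$, using $\langle1,A1\rangle=0$ and $\langle1,A^21\rangle=-m_1$:
$$Y_i=s_{i-1}\langle1,A^2w_{i-2}\rangle=s_{i-1}\bigl(-m_1u_{i-3}-s_{i-2}\beta\bigr),\qquad\beta=\langle1,A^3w_{i-3}\rangle, \tag{9}$$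
and $\beta$ is $\mathcal F_{i-3}$-measurable. For a value of $s_{i-2}$ with $s_{i-2}\beta\ge0$ we get $|Y_i|\ge m_1u_{i-3}$, whatever $s_{i-1}$ is.

**Step 3: what one step costs under the square root.** For $|y|\le1$,
$$\Bigl[\tfrac12\bigl(\sqrt{1+y}+\sqrt{1-y}\bigr)\Bigr]^2=\tfrac12\bigl(1+\sqrt{1-y^2}\bigr)\in\bigl[\tfrac12,\,1-\tfrac{y^2}4\bigr],$$
so
$$\tfrac1{\sqrt2}\le\tfrac12\bigl(\sqrt{1+y}+\sqrt{1-y}\bigr)\le1-\tfrac{y^2}8. \tag{10}$$
If $u_{i-1}>0$, then $E[\sqrt{u_i}\,|\,\mathcal F_{i-1}]$ is $\sqrt{u_{i-1}}$ times the middle expression with $y=Y_i/u_{i-1}$; if $u_{i-1}=0$, then $u_i=0$. In particular $\sqrt{u_i}$ is a supermartingale.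

**Step 4: a fixed loss in every three steps.** Fix $i\ge3$, condition on $\mathcal F_{i-3}$, and let $u=u_{i-3}$. If $u=0$, all later values vanish by (4). Let $u>0$ and $y=Y_{i-2}/u$.

If $|y|\ge\frac12$, then by the supermartingale property and (10), $E[\sqrt{u_i}\,|\,\mathcal F_{i-3}]\le E[\sqrt{u_{i-2}}\,|\,\mathcal F_{i-3}]\le(1-\frac1{32})\sqrt u$.

If $|y|<\frac12$, then $u_{i-2}=u(1+s_{i-2}y)\ge u/2$ for both values of $s_{i-2}$. Let $\mathcal E$ be the event that $s_{i-2}$ takes a value with $|Y_i|\ge m_1u$ as in Step 2; it is $\mathcal F_{i-2}$-measurable and has conditional probability at least $\frac12$. On $\mathcal E$ we have $u_{i-1}\ge|Y_i|>0$, and $u_{i-1}\le4u$ by (4), so $|Y_i|/u_{i-1}\ge m_1/4$ and, by (10), $E[\sqrt{u_i}\,|\,\mathcal F_{i-1}]\le\sqrt{u_{i-1}}\,(1-\frac{m_1^2}{128})$. The lower bound in (10) gives $E[\sqrt{u_{i-1}}\,|\,\mathcal F_{i-2}]\ge\sqrt{u_{i-2}/2}\ge\frac12\sqrt u$. Together,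
$$E[\sqrt{u_i}\,|\,\mathcal F_{i-3}]\le E[\sqrt{u_{i-1}}\,|\,\mathcal F_{i-3}]-\tfrac{m_1^2}{128}E[\mathbf 1_{\mathcal E}\sqrt{u_{i-1}}\,|\,\mathcal F_{i-3}]\le\sqrt u-\tfrac{m_1^2}{128}\cdot\tfrac12\cdot\tfrac12\sqrt u=\bigl(1-\tfrac{m_1^2}{512}\bigr)\sqrt u .$$
Since $m_1<1$, the factor $1-\frac{m_1^2}{512}\le1-\frac{\varepsilon_0^2}{512}$ is valid in both cases. Apply this for $i=3,6,\dots,3\lfloor B/3\rfloor$, starting from $u_0=1$, and use the supermartingale property for the remaining at most two steps. $\square$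

**Blocks.** Fix an absolute integer $B$ with $\sqrt2\,(1-\varepsilon_0^2/512)^{\lfloor B/3\rfloor}\le\frac12$. Let $N=\lfloor(n+1)/(B+1)\rfloor$, and for $1\le q\le N$ let $s^{(q)}$ be the restriction of $s$ to the edges $(q-1)(B+1)+1,\dots,(q-1)(B+1)+B$. The corresponding subpaths have $B+1$ vertices each and are vertex-disjoint.

**Condition (F).** For every $\tau\in\{\pm1\}^B$, the fraction $f_\tau$ of indices $q\in\{1,\dots,N\}$ with $s^{(q)}=\tau$ is at most $\frac32\,2^{-B}$.

The blocks are independent and uniform, so $f_\tau$ is an average of $N$ independent indicators of mean $2^{-B}$. By Hoeffding's inequality with deviation $\frac12 2^{-B}$ and a union bound, (F) fails with probability at most $2^B\exp(-2N\,2^{-2B}/4)\le e^{-c_2n}$ for large $n$.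

**Lemma 4.** If (F) holds and $n$ is larger than an absolute constant, then $u_n(s,W)<1$ for all $W$ with $m_1\ge\varepsilon_0$.

*Proof.* **Step 1: separate the blocks.** From $n+1\le(N+1)(B+1)-1$ we see that at most $N+B$ edges lie outside the blocks. Bound their factors in (1) by $2$. The rest of the integral factors over the disjoint blocks, so $u_n\le2^{N+B}\prod_qu_B(s^{(q)},W)$.

**Step 2: turn the product into an expectation.** By the AM–GM inequality, then (F), then Lemma 3 and the choice of $B$,
$$\prod_{q=1}^N\sqrt{2u_B(s^{(q)},W)}\le\Bigl(\sum_\tau f_\tau\sqrt{2u_B(\tau,W)}\Bigr)^N\le\Bigl(\tfrac32\,E\sqrt{2u_B}\Bigr)^N\le\bigl(\tfrac34\bigr)^N,$$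
where $E$ is over uniform $\tau\in\{\pm1\}^B$. Squaring, $u_n\le2^B\prod_q2u_B(s^{(q)},W)\le2^B(3/4)^{2N}$, which is less than $1$ for large $n$. $\square$

## 9. Assembling Theorem C

For large $n$, conditions (T) and (F) both hold for all $s$ outside a set of probability at most $e^{-c_1n}+e^{-c_2n}$, hence outside at most $e^{-ck}2^{k-1}$ orientations for a suitable absolute $c>0$ and all $k\ge k_0$. Let $s$ satisfy both.

Suppose $g_s\ge0$ on $[0,a]$, and let $W$ be any tournamenton. If $m_1=0$, then $W$ is regular and $u_n=1$. If $0<m_1\le\varepsilon_0$, then $u_n<1$ by Lemma 2 and (5). If $m_1\ge\varepsilon_0$, then $u_n<1$ by Lemma 4. So $s$ is anti-Sidorenko, and $t_D(W)=2^{-e(D)}$ only for regular $W$.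

Suppose instead that $g_s$ is negative somewhere on $[0,a]$. Then $s$ is not anti-Sidorenko, by Theorem A.

This is the equivalence of Theorem C together with its statement on equality. It follows that the fraction of anti-Sidorenko orientations differs from $\Pr(g_s\ge0\text{ on }[0,a])$ by at most $e^{-ck}$. By (6) it converges to $p^*$, and the bounds $0.4315<p^*<0.4336$, with their closed forms, are Steps 4 and 5 of Section 6. $\blacksquare$
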